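\title{No Fixed Number of Messages Is Asymptotically Optimal in Worst-Case Interactive Communication}

\begin{abstract}
Player $P_X$ holds $x$, player $P_Y$ holds $y$, the pair $(x,y)$ lies in a set $S$ known to both, and $P_Y$ must learn $x$ without error. Let $\hat C_\infty(S)$ be the least worst-case number of bits exchanged by a deterministic protocol, and $\hat C_k(S)$ the same quantity for protocols with at most $k$ messages. We show that there is no $k$ for which $\hat C_k(S)\le\hat C_\infty(S)+o(\hat C_\infty(S))$ holds uniformly in $S$. More precisely, for every $k$ and $\varepsilon>0$ there are sets $S$ with $\hat C_\infty(S)$ arbitrarily large and $\hat C_k(S)\ge(2-\varepsilon)\hat C_\infty(S)$. A four-message hashing protocol shows that for $k\ge4$ the constant $2$ is optimal among supports with $\log\log|X|=o(\hat C_\infty)$.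
\end{abstract}

\section{The question}\label{sec:intro}

Let $X$ and $Y$ be finite sets and let $S\subseteq X\times Y$ be a set of pairs, the \emph{support}. Player $P_X$ holds $x$, player $P_Y$ holds $y$, both know $S$ and know that $(x,y)\in S$, and $P_Y$ has to learn $x$. The candidates that $P_Y$ must tell apart form the \emph{ambiguity set} $a(y)=\{x:(x,y)\in S\}$, and we put $\widehat a_Y=\max_y|a(y)|$. In Orlitsky's model of worst-case deterministic interactive communication the players take turns sending binary messages according to a protocol with three properties.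
\begin{itemize}
\item[(C1)] Each message is determined by the sender's input and the messages it has received so far.
\item[(C2)] The receiver of a message knows when the message ends, and both players know when the protocol halts.
\item[(C3)] For every $(x,y)\in S$, player $P_Y$ learns $x$ without error.
\end{itemize}
The \emph{cost} of a protocol is the largest number of bits exchanged on a pair in $S$. Let $\hat C_\infty(S)$ be the least cost of a protocol, and $\hat C_k(S)$ the least cost of a protocol with at most $k$ rounds. We count each message as one round. Then $\hat C_k(S)$ is nonincreasing in $k$ with limit $\hat C_\infty(S)$. Logarithms are to base $2$, and $|\cdot|$ denotes the size of a set or the length of a string.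

If $P_X$ knew $y$, it would send the position of $x$ in $a(y)$, at most $\lceil\log\widehat a_Y\rceil$ bits. It does not know $y$, and interaction is the means by which $P_Y$ tells it which part of $x$ is needed. For example, let $X=\{0,1\}^n$, let $Y$ be the set of two-element subsets of $X$, and let $S$ consist of the pairs with $x\in y$. With one message, $P_X$ speaks alone. Any two strings form an ambiguity set, so no message may be a prefix of another, and $\hat C_1=n$. With two messages, $P_Y$ names a position where its two candidates differ and $P_X$ returns the bit in that position, so $\hat C_2\le\lceil\log n\rceil+1$.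

From two messages on, such an exponential gap cannot occur. The following bounds are known for every support:
\[
\hat C_\infty\ge\lceil\log\widehat a_Y\rceil,\qquad \hat C_2\le4\hat C_\infty+3,\qquad \hat C_4\le3\hat C_\infty+o(\hat C_\infty).
\]
The constant drops from $4$ to $3$ as messages are added, and one may guess that it reaches $1$ after finitely many. This is the question posed in \cite{source}.

\medskip\noindent\textbf{Question.} \emph{Are there a finite $k$ and a function $f$ with $f(n)=o(n)$ such that $\hat C_k(S)\le\hat C_\infty(S)+f(\hat C_\infty(S))$ for every support $S$?}\medskip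

Orlitsky showed that two rounds are not optimal in this sense, and Zhang and Xia showed that three rounds are not optimal either. The question asks only for some finite $k$, so its answer does not depend on the convention for counting rounds.

The answer is no, and the constant does not even approach $1$: it is at least $2$ for every $k$. Section~\ref{sec:setup} defines the supports that show this and states the results. Section~\ref{sec:one} works out the smallest case. Section~\ref{sec:first} gives an elementary induction that answers the question, Section~\ref{sec:second} proves the factor $2$, and Section~\ref{sec:hash} gives the four-message protocol. The last three sections can be read independently of one another.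

\section{Exchanges, labeled trees, and the results}\label{sec:setup}

\subsection{Exchange protocols}

The lower bounds use only two consequences of (C1)--(C3). We make them a definition, because the induction in Section~\ref{sec:first} deletes messages from a protocol and needs a class of objects closed under this operation.

\begin{definition}\label{def:exchange}
Let $k\ge0$. A \emph{$k$-exchange protocol} for $S$ assigns to each $(x,y)\in S$ binary strings $M_1,v_1,\dots,M_k,v_k$, possibly empty, with concatenation $\tau(x,y)$, such that:
\begin{itemize}
\item[(P1)] $M_s$ is a function of $y$ and the earlier messages, and $v_s$ is a function of $x$ and the earlier messages;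
\item[(P2)] for every $y$ the strings $\tau(x,y)$, $x\in a(y)$, are pairwise distinct and none is a proper prefix of another.
\end{itemize}
Its cost is $\max_{(x,y)\in S}|\tau(x,y)|$. We call $M_s$ the messages of $P_Y$, $v_s$ the replies of $P_X$, and the assignment for one pair $(x,y)$ a \emph{run}.
\end{definition}

\begin{lemma}\label{lem:slots}
Let $k\ge1$. A protocol with at most $k$ messages gives a $k$-exchange protocol of the same cost.
\end{lemma}

\begin{proof}
Write the messages into slots $1,\dots,2k$, odd slots for $P_Y$ and even slots for $P_X$, leaving slot $1$ empty if $P_X$ speaks first and leaving all slots after the end of the protocol empty. At most $k+1\le 2k$ slots are needed. Property (P1) is (C1) together with the fact that each player knows when the protocol has halted.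

For (P2), let $x,x'\in a(y)$ and let $\tau(x,y)$ be a prefix of $\tau(x',y)$, possibly equal to it. Suppose the two runs differ in some slot, and take the first such slot. It does not belong to $P_Y$, which has the same input and the same history in both runs. So it holds two replies $v\ne v'$. Both are initial segments of the part of $\tau(x',y)$ that follows the common history, so one is a proper prefix of the other. After receiving the shorter one, $P_Y$ cannot know whether the message has ended or, if the shorter one is an empty slot after the end, whether the protocol has halted. This contradicts (C2). Hence all slots agree, and $x=x'$ by (C3).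
\end{proof}

Kraft's inequality says that a set of binary strings none of which is a proper prefix of another satisfies $\sum_w2^{-|w|}\le1$. In particular, among $N$ such strings one has length at least $\log N$. Applying this to transcripts with a common initial part removed gives the counting bound used throughout.
\begin{itemize}
\item[(P3)] If, for a fixed $y$, the runs of $N$ elements $x\in a(y)$ begin with the same sequence of messages, of $\ell$ bits in total, then the cost is at least $\ell+\log N$.
\end{itemize}
With $\ell=0$ this is the bound $\hat C_\infty\ge\log\widehat a_Y$. Definition~\ref{def:exchange} does not make the set of all messages that can appear in a given slot prefix-free. In place of Kraft's inequality for such a set we use the identity $\sum_{|w|\le C}2^{-|w|}=C+1$, the sum being over all strings of length at most $C$. This will cost $O(\log C)$ bits per exchange.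

\subsection{The supports}

We iterate the example of Section~\ref{sec:intro}: $P_Y$ names a position, $P_X$ returns the letter found there, and the position to be named next depends on that letter. Fix integers $p\ge1$ and $q\ge0$, an alphabet $\Sigma$ of $2^p$ \emph{letters}, and the set $J=\{1,\dots,2^q\}$ of \emph{pointers}. Put
\[
X_0=\{*\},\qquad X_i=(\Sigma\times X_{i-1})^J .
\]
An element $x\in X_i$ is an assignment of a letter to each edge of the complete rooted tree of depth $i$ in which every inner vertex has children indexed by $J$: the coordinate $x_j=(\gamma,u)$ consists of the letter $\gamma$ on the edge from the root to child $j$ and the labeled subtree $u\in X_{i-1}$ below that child. Counting edges gives $\log|X_i|=p\sum_{d=1}^i2^{dq}$.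

A \emph{rule} of height $i$ is a map $\sigma:\bigcup_{d<i}\Sigma^d\to J$. It describes a walk from the root to a leaf in which each step depends on the letters read so far: having read $g_1\dots g_d$, go to child $\sigma(g_1\dots g_d)$ and read the letter $g_{d+1}$ on the edge. The word $\lambda^\sigma(x)=g_1\dots g_i\in\Sigma^i$ is the \emph{label} of $x$, and $\lambda^\sigma_d(x)$ is its prefix of length $d$; see Figure~\ref{fig:tree}. A nonempty set $A\subseteq X_i$ is \emph{separable} if $\lambda^\sigma$ is injective on $A$ for some rule $\sigma$. Let $\mathcal Y_i$ be the family of separable sets, and define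
\[
X=X_r,\qquad Y=\mathcal Y_r,\qquad S_{p,q,r}=\{(x,A)\in X_r\times\mathcal Y_r:\ x\in A\}.
\]
Thus $P_Y$ holds a separable set $A$, which is its own ambiguity set, and $P_X$ holds a member of it.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\coordinate (r) at (0,0);
\coordinate (a) at (-2,-1.2); \coordinate (b) at (2,-1.2);
\coordinate (aa) at (-3,-2.4); \coordinate (ab) at (-1,-2.4);
\coordinate (ba) at (1,-2.4); \coordinate (bb) at (3,-2.4);
\draw (r)--(a) node[midway,above left]{$\mathsf b$};
\draw[very thick] (r)--(b) node[midway,above right]{$\mathsf c$};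
\draw (a)--(aa) node[midway,left]{$\mathsf a$};
\draw (a)--(ab) node[midway,right]{$\mathsf d$};
\draw[very thick] (b)--(ba) node[midway,left]{$\mathsf a$};
\draw (b)--(bb) node[midway,right]{$\mathsf c$};
\foreach \v in {r,a,b,aa,ab,ba,bb} \fill (\v) circle (1.6pt);
\end{tikzpicture}
\caption{An element $x$ of $X_2$ for the alphabet $\Sigma=\{\mathsf a,\mathsf b,\mathsf c,\mathsf d\}$ and the pointers $J=\{1,2\}$ (pointer $1$ is left, pointer $2$ is right). A rule with $\sigma(\emptyset)=2$ and $\sigma(\mathsf c)=1$ follows the bold path and reads the label $\mathsf{ca}$.}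
\label{fig:tree}
\end{figure}

We write $G\preceq G'$ when the word $G$ is a prefix of $G'$, and say that $G'$ \emph{extends} $G$; this includes $G'=G$. For a rule $\sigma$ of height $r$ and $G\in\Sigma^d$, the \emph{cylinder} $X^G_\sigma$ is $\{x\in X_r:\lambda^\sigma_d(x)=G\}$. The values of $\sigma$ on the proper prefixes of $G$ determine a path from the root to a vertex of depth $d$, and $X^G_\sigma$ consists of the $x$ that carry the letters of $G$ on this path. Therefore:
\begin{itemize}
\item[(Cyl)] $X^G_\sigma$ depends only on the values of $\sigma$ on proper prefixes of $G$; it has density $2^{-dp}$ in $X_r$; and it is in bijection with $O\times X_{r-d}$, where the second component is the labeled subtree below the end of the path and $O$ records the letters on all remaining edges off the path.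
\end{itemize}

\begin{lemma}\label{lem:upper}
$rp\le\hat C_\infty(S_{p,q,r})\le\hat C_{2r}(S_{p,q,r})\le r(p+q)$.
\end{lemma}

\begin{proof}
Holding $A$, player $P_Y$ fixes a rule $\sigma$ that separates $A$. In step $d=1,\dots,r$ it sends the pointer $\sigma(g_1\dots g_{d-1})$ in $q$ bits, and $P_X$, which knows the path from the earlier pointers, replies with $g_d$ in $p$ bits. After $r$ steps $P_Y$ knows $\lambda^\sigma(x)$, hence $x$. For the lower bound fix a rule and choose one element from each cylinder $X^G_\sigma$, $G\in\Sigma^r$. This is a separable set of size $2^{rp}$, and (P3) applies.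
\end{proof}

We shall take $q$ of order $\log p$. Then the pointers cost almost nothing and $\hat C_\infty=rp+O_r(\log p)$, but the protocol above needs $r$ exchanges. Some branching is necessary for a lower bound: if $q=0$, then $|X_r|=2^{rp}$ and $P_X$ sends $x$ in one message of $rp$ bits.

\subsection{Results}

\begin{theorem}\label{thm:first}
Fix $k\ge1$, let $r=k+1$ and $q=\lceil\log(4(r+1)p+8)\rceil$. As $p\to\infty$,
\[
(k+1)p\le\hat C_\infty(S_{p,q,r})\le(k+1)p+O_k(\log p),
\]
while every $k$-exchange protocol for $S_{p,q,r}$ costs at least $(k+2)p-O_k(\log p)$. Thus $\hat C_k\ge\bigl(1+\frac1{k+1}-o(1)\bigr)\hat C_\infty$ on these supports, and no $k$ and $f(n)=o(n)$ satisfy $\hat C_k\le\hat C_\infty+f(\hat C_\infty)$ for all supports.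
\end{theorem}

Theorem~\ref{thm:first} leaves room for a constant that tends to $1$ as $k\to\infty$. The next theorem excludes this.

\begin{theorem}\label{thm:second}
Let $k\ge1$, $r\ge k+3$ and $q=\lceil4\log p\rceil$. For all large $p$, every $k$-exchange protocol for $S_{p,q,r}$ costs at least $(2r-k-3)p-O_{k,r}(\log p)$, while $rp\le\hat C_\infty(S_{p,q,r})\le rp+O_r(\log p)$. Hence for every $k$ and $\varepsilon>0$ there are supports with $\hat C_\infty$ arbitrarily large and $\hat C_k\ge(2-\varepsilon)\hat C_\infty$.
\end{theorem}

\begin{theorem}\label{thm:hash}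
For every support $S$ with $a=\widehat a_Y\ge2$ there is a protocol with four messages, starting with $P_Y$, of cost at most $2\log a+\log\log|X|+O(1+\log(1+\log a))$. Hence $\hat C_4\le2\hat C_\infty+\log\log|X|+O(1+\log(1+\hat C_\infty))$.
\end{theorem}

\begin{corollary}\label{cor:two}
Fix $k\ge4$. The least constant $c$ such that $\hat C_k\le c\,\hat C_\infty+o(\hat C_\infty)$ holds along every sequence of supports with $\hat C_\infty\to\infty$ and $\log\log|X|=o(\hat C_\infty)$ is $c=2$.
\end{corollary}

\begin{proof}
The value $c=2$ is admissible by Theorem~\ref{thm:hash}, since $\hat C_k\le\hat C_4$. For the supports of Theorem~\ref{thm:second} we have $\log|X_r|\le2p\,2^{rq}$, so $\log\log|X_r|\le1+\log p+rq=O_r(\log p)=o(\hat C_\infty)$. These sequences force $c\ge(2r-k-3)/r$ for every $r\ge k+3$.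
\end{proof}

For unrestricted supports, Theorem~\ref{thm:second} and the known bound on $\hat C_4$ place the best constant for $k\ge4$ in the interval $[2,3]$. We do not determine where in this interval it lies.

\section{One exchange, two levels}\label{sec:one}

The mechanism of the lower bounds is visible for $k=1$ and $r=2$. A $1$-exchange protocol is a message $M=M(A)$ followed by a reply. Either $M$ is long, and its bits come on top of the $\log|A|$ bits that (P3) requires in any case, or there are few possible messages, and we can defeat each of them in a separate part of one input $A$.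

\begin{proposition}\label{prop:one}
Let $p\ge2$ and $q\ge2$. Every $1$-exchange protocol for $S_{p,q,2}$ costs at least $3p-2$, while $\hat C_\infty(S_{p,q,2})\le2p+2q$.
\end{proposition}

\begin{proof}
The upper bound is Lemma~\ref{lem:upper}. Identify $X_1$ with $\Sigma^J$; a rule of height $1$ is a single pointer. Any two distinct words $u,u'\in X_1$ differ in some position, so $\{u,u'\}$ is separable. The set $D$ of the $2^p$ constant words is separable as well. For $\gamma\in\Sigma$ and $u\in X_1$ fix an element $x(\gamma,u)\in X_2$ whose first coordinate is $(\gamma,u)$. If $B_\gamma\subseteq X_1$ is separable for each $\gamma$, then $A=\{x(\gamma,u):\gamma\in\Sigma,\ u\in B_\gamma\}$ is separable: take $\sigma(\emptyset)=1$ and let $\sigma(\gamma)$ be a pointer that separates $B_\gamma$.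

Suppose the cost is $C\le3p-3$. There are $2^{p-1}-1$ strings $M$ of length at most $p-2$; assign to them distinct letters $\gamma_M$. For such $M$ and $x\in X_2$ let $\rho_M(x)$ be the reply of $P_X$ to $M$ on input $x$, or the empty string if $M$ is not the first message in any run with input $x$. The function $\rho_M$ takes fewer than $2^{C+1}\le2^{4p}\le|X_1|$ values, so there are $u_M\ne u'_M$ with $\rho_M(x(\gamma_M,u_M))=\rho_M(x(\gamma_M,u'_M))$. Put $B_{\gamma_M}=\{u_M,u'_M\}$, and $B_\gamma=D$ for the remaining letters, which are more than half of $\Sigma$. The resulting set $A$ has $|A|\ge2^{2p-1}$. By (P3), $M=M(A)$ satisfies $|M|\le C-(2p-1)\le p-2$. Then $x(\gamma_M,u_M)$ and $x(\gamma_M,u'_M)$ lie in $A$ and have the same transcript, contradicting (P2).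
\end{proof}

The input $A$ has two parts. The \emph{bulk} makes $A$ large and so forces the message to be short. The \emph{traps} defeat the short messages: each message $M$ owns a \emph{territory}, here the letter $\gamma_M$, on which the input is built against $M$ alone. The territories are disjoint, so all traps fit into one input, and $P_Y$ must pick a message for it. Both proofs below extend this scheme.

\section{An induction on the number of exchanges}\label{sec:first}

\subsection{What must be carried through the induction}

With $k\ge2$ exchanges a pair of elements is no trap, since the second exchange separates it. What survives the first exchange must be a problem of the same kind, one level shallower, with one exchange fewer. Three changes follow. First, fixing the reply to $M$ confines the subtree held by $P_X$ to a subset of density about $2^{-C}$, so the problem must be stated for dense subsets. Second, the lower bound for the remaining problem has to count the remaining candidates, so a territory should contain as many letters as can be afforded, and the problem must be stated for a family of subtrees indexed by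 a set $L$. Third, hardness now belongs to a family of inputs and not to a single one, so we need a message $M$ that $P_Y$ uses for every input on the territory of $M$.

Fix integers $C_0\ge1$ and $p\ge4$, put $\Delta=C_0+2$, and assume $2^q\ge4\Delta$. The number $C_0$ is an a priori bound on the cost. Put
\[
T=p-1-\lceil\log p\rceil\ge1,\qquad\kappa=2+\log(C_0+1).
\]
Here $T$ is the number of extra bits to be proved necessary and $\kappa$ is the loss per exchange.

We restrict $P_Y$ to inputs of a fixed shape. Let $\mathcal F_0=\{X_0\}$. For $i\ge1$, a set $A\subseteq X_i$ belongs to $\mathcal F_i$ if there are $j\in J$, a set $\Gamma\subseteq\Sigma$ with $|\Gamma|=2^{p-1}$, and sets $B_\gamma\in\mathcal F_{i-1}$ $(\gamma\in\Gamma)$ such that $x\mapsto x_j$ maps $A$ bijectively onto $\bigcup_{\gamma\in\Gamma}\{\gamma\}\times B_\gamma$. Members of $\mathcal F_i$ are called \emph{full}. By induction a full set has $2^{i(p-1)}$ elements, and it is separable: take $\sigma(\emptyset)=j$ and, after reading $\gamma$, continue with a rule that separates $B_\gamma$.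

The next lemma explains why the loss of density does not accumulate. One step down the tree, along a suitable pointer, restores the density from $2^{-\Delta}$ to $\frac12$.

\begin{lemma}\label{lem:dense}
\begin{itemize}
\item[(a)] Let $i\ge1$ and $W\subseteq X_i$ with $|W|\ge2^{-\Delta}|X_i|$. There are $j\in J$ and $\Gamma\subseteq\Sigma$ with $|\Gamma|=2^{p-1}$ such that for every $\gamma\in\Gamma$ the set $W^\gamma=\{u\in X_{i-1}:x_j=(\gamma,u)\text{ for some }x\in W\}$ has $|W^\gamma|\ge\frac12|X_{i-1}|$.
\item[(b)] For $i\ge0$, every $W\subseteq X_i$ of density at least $2^{-\Delta}$ contains a full set.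
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $W_j\subseteq\Sigma\times X_{i-1}$ be the projection of $W$ to coordinate $j$. Since $W\subseteq\prod_jW_j$, the product of the $2^q$ densities of the $W_j$ is at least $2^{-\Delta}$. So some $W_j$ has density at least $2^{-\Delta/2^q}\ge2^{-1/4}$, and $2^{-1/4}>\frac34$ because $(\frac34)^4=\frac{81}{256}<\frac12$. Let $\phi$ be the fraction of letters $\gamma$ with $|W^\gamma|\ge\frac12|X_{i-1}|$ for this $j$. The density of $W_j$ is at most $\phi+\frac{1-\phi}2=\frac{1+\phi}2$, so $\phi>\frac12$.

(b) For $i=0$ the set $W$ is nonempty, so $W=X_0$. For $i\ge1$ take $j$ and $\Gamma$ from (a). Each $W^\gamma$ has density at least $\frac12\ge2^{-\Delta}$ and so contains some $B_\gamma\in\mathcal F_{i-1}$. For each $\gamma\in\Gamma$ and $u\in B_\gamma$ choose one $x\in W$ with $x_j=(\gamma,u)$; these elements form a full set.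
\end{proof}

Let $L$ be a nonempty finite set and $W_\ell\subseteq X_i$ for $\ell\in L$. In the \emph{indexed problem} $\mathcal P(L,(W_\ell),i)$, player $P_X$ holds a pair $(\ell,w)$ with $w\in W_\ell$, player $P_Y$ holds a family $y=(A_\ell)_{\ell\in L}$ of full sets $A_\ell\subseteq W_\ell$, and the support consists of the pairs with $w\in A_\ell$. Every ambiguity set has exactly $|L|\,2^{i(p-1)}$ elements.

\subsection{The inductive step}

\begin{lemma}\label{lem:induct}
Let $k\ge0$, $i\ge k+1$, and $|W_\ell|\ge2^{-\Delta}|X_i|$ for all $\ell\in L$. Every $k$-exchange protocol for $\mathcal P(L,(W_\ell),i)$ of cost $C\le C_0$ satisfies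
\[
C\ge\log|L|+i(p-1)+T-k\kappa .
\]
\end{lemma}

\begin{proof}
We use induction on $k$. For $k=0$ no protocol exists: there is an input $y$ by Lemma~\ref{lem:dense}(b), it has $|a(y)|\ge2^{p-1}\ge2$ because $i\ge1$, and all transcripts are empty, contrary to (P2).

Let $k\ge1$, and let $M(y)$ be the first message on input $y$. If $|M(y)|\ge T$ for some $y$, then (P3) gives $C\ge T+\log|L|+i(p-1)$. So assume $|M(y)|\le T-1$ for all $y$. By (P3) also $C_0\ge C\ge i(p-1)\ge T$.

\emph{Step 1: one level down.} Apply Lemma~\ref{lem:dense}(a) to each $W_\ell$, obtaining $j_\ell$ and $\Gamma_\ell$. Let $L'=\{(\ell,\gamma):\ell\in L,\ \gamma\in\Gamma_\ell\}$, so $|L'|=2^{p-1}|L|$. For $\beta=(\ell,\gamma)\in L'$ let $U_\beta=W_\ell^\gamma$, of density at least $\frac12$ in $X_{i-1}$, and for $u\in U_\beta$ fix $x(\beta,u)\in W_\ell$ whose $j_\ell$-th coordinate is $(\gamma,u)$. The map $(\beta,u)\mapsto(\ell,x(\beta,u))$ is injective. A family $B=(B_\beta)_{\beta\in L'}$ of full sets $B_\beta\subseteq U_\beta$ yields the input $y(B)=(A_\ell)$ with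
\[
A_\ell=\{x((\ell,\gamma),u):\gamma\in\Gamma_\ell,\ u\in B_{(\ell,\gamma)}\},
\]
a full subset of $W_\ell$. Let $\mathcal M$ be the set of messages $M(y(B))$.

\emph{Step 2: popular replies.} For $M\in\mathcal M$, $\beta=(\ell,\gamma)\in L'$ and $u\in U_\beta$ let $\rho_M(\beta,u)$ be the reply of $P_X$ to $M$ on input $(\ell,x(\beta,u))$, or the empty string if this does not occur in any run. There are fewer than $2^{C+1}$ strings of length at most $C$. Hence some string $v_{M,\beta}$ is the value of $\rho_M(\beta,\cdot)$ on a set $V_{M,\beta}\subseteq U_\beta$ of density at least $2^{-(C+2)}\ge2^{-\Delta}$ in $X_{i-1}$.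

\emph{Step 3: territories.} We choose disjoint sets $L_M\subseteq L'$ $(M\in\mathcal M)$, on each of which the popular reply is constant. The message $M$ receives at most $z_M=|L'|\,2^{-|M|-1}/T$ indices. There are at most $2^n$ messages of each length $n\in\{0,\dots,T-1\}$, so $\sum_Mz_M\le|L'|/2$. Moreover $z_M\ge2^{p-1-T}/T=2^{\lceil\log p\rceil}/T\ge1$; this is where the bound $|M|\le T-1$ and the value of $T$ are used.

Process $\mathcal M$ in any order. When $M$ is processed, the set $R$ of unused indices has $|R|\ge|L'|/2$. The numbers $2^{-|v|}/(C+1)$, over strings $v$ of length at most $C$, sum to $1$, and the sets $\{\beta\in R:v_{M,\beta}=v\}$ partition $R$. So for some string $v_M$ the set $R_M=\{\beta\in R:v_{M,\beta}=v_M\}$ has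
\[
|R_M|\ge\frac{|R|\,2^{-|v_M|}}{C+1}\ge\frac{|L'|\,2^{-|v_M|-1}}{C_0+1}>0 .
\]
Let $L_M\subseteq R_M$ have size $\min(|R_M|,\lfloor z_M\rfloor)\ge1$. Since $\lfloor z_M\rfloor\ge z_M/2$ and $T\le C_0+1$, we have $\log\lfloor z_M\rfloor\ge\log|L'|-|M|-\kappa$, and also $\log|R_M|\ge\log|L'|-|v_M|-\kappa$. Therefore
\begin{equation}\label{eq:territory}
\log|L_M|\ge\log|L'|-\max(|M|,|v_M|)-\kappa .
\end{equation}
Passing to the territory of $M$ loses no more bits than the exchange $(M,v_M)$ costs, up to $\kappa$.

\emph{Step 4: a message that serves its whole territory.} We claim that there is $M\in\mathcal M$ such that every family $(B_\beta)_{\beta\in L_M}$ of full sets $B_\beta\subseteq V_{M,\beta}$ extends to a family $B$ on $L'$ with $M(y(B))=M$. Otherwise choose, for each $M$, a family on $L_M$ that has no such extension. The sets $L_M$ are disjoint, so these families combine, and we complete them by arbitrary full sets $B_\beta\subseteq U_\beta$ at the unused indices, which exist by Lemma~\ref{lem:dense}(b). The resulting family $B$ has a first message $M^*=M(y(B))\in\mathcal M$, and $B$ is an extension of the family chosen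 on $L_{M^*}$ with first message $M^*$. This is a contradiction.

\emph{Step 5: deleting the first exchange.} Fix $M$ as in Step 4, and for each family $B'$ on $L_M$ fix an extension $B$ with first message $M$. We define a $(k-1)$-exchange protocol for $\mathcal P(L_M,(V_{M,\beta}),i-1)$. On the pair $((\beta,u),B')$ with $\beta=(\ell,\gamma)$ and $u\in B'_\beta$, run the given protocol on $((\ell,x(\beta,u)),y(B))$, which is in its support. The first message is $M$, and the first reply is $\rho_M(\beta,u)=v_{M,\beta}=v_M$ because $u\in V_{M,\beta}$ and $\beta\in L_M$. Delete these two messages. They are constants, so (P1) is inherited. For fixed $B'$, distinct pairs $(\beta,u)$ give distinct elements of $a(y(B))$, and deleting a common prefix preserves (P2). The cost is at most $C-|M|-|v_M|\le C_0$. The sets $V_{M,\beta}$ have density at least $2^{-\Delta}$, and $i-1\ge(k-1)+1$. The induction hypothesis and \eqref{eq:territory} give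
\begin{align*}
C&\ge|M|+|v_M|+\log|L_M|+(i-1)(p-1)+T-(k-1)\kappa\\
&\ge\log|L'|+(i-1)(p-1)+T-k\kappa ,
\end{align*}
and $\log|L'|=\log|L|+p-1$.
\end{proof}

Each exchange consumes one level, and the hypothesis $i\ge k+1$ ensures that a level is left when the exchanges run out. It cannot be dropped: for $i\le k$, $|L|=1$ and $W=X_i$, the protocol of Lemma~\ref{lem:upper} costs $i(p+q)$, which is below the stated bound when $q,\kappa=O(\log p)$ and $p$ is large.

\begin{proof}[Proof of Theorem~\ref{thm:first}]
The bounds on $\hat C_\infty$ are Lemma~\ref{lem:upper} with $q=O_k(\log p)$. Take $C_0=(r+1)p=(k+2)p$, so that $2^q\ge4(C_0+2)=4\Delta$. Let a $k$-exchange protocol for $S_{p,q,r}$ have cost $C$. If $C>C_0$ there is nothing to prove. Otherwise restrict the inputs of $P_Y$ to $\mathcal F_r\subseteq\mathcal Y_r$. This is the indexed problem with $|L|=1$, $W=X_r$ and $i=r=k+1$, and Lemma~\ref{lem:induct} gives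
\[
C\ge(k+1)(p-1)+p-1-\lceil\log p\rceil-k\bigl(2+\log((k+2)p+1)\bigr)=(k+2)p-O_k(\log p).
\]
By Lemma~\ref{lem:slots} the same bound holds for $\hat C_k$. Thus $\hat C_\infty\to\infty$ and $\hat C_k-\hat C_\infty\ge p-O_k(\log p)\ge\hat C_\infty/(2k+2)$ for large $p$, which is incompatible with $\hat C_k-\hat C_\infty\le f(\hat C_\infty)=o(\hat C_\infty)$.
\end{proof}

\section{The factor two}\label{sec:second}

\subsection{Plan}

The induction gains only about $p$ bits, because territories are cut out of a single level, which has room for about $2^p$ messages. Deeper levels have room for more. For one exchange this is immediate: if $2^q\ge2r-1$, repeat the proof of Proposition~\ref{prop:one} with a fixed rule on the first $r-1$ levels, giving each string of length at most $(r-1)p-2$ its own word in $\Sigma^{r-1}$ as a territory and filling the other words with $2^p$ elements each. The result is that one exchange costs at least $(2r-1)p-2$. For $k$ exchanges we nest territories: the territory of a message sequence $(M_1,\dots,M_t,M_{t+1})$ is a word that extends the territory of $(M_1,\dots,M_t)$, by a number of letters that depends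 on how much the message $M_{t+1}$ costs the protocol. The first task is to say what ``costs'' means, since bits sent by $P_X$ usually carry information about $x$ and are not lost.

Throughout this section $k\ge1$, $r\ge k+3$, $q=\lceil4\log p\rceil$, $p$ is large, constants in $O(\cdot)$ depend on $k$ and $r$, and $X=X_r$. Fix a $k$-exchange protocol for $S_{p,q,r}$ of cost $C$. We may assume $C\le2rp$. Let $\mathbb B$ be the set of binary strings of length at most $C$, so $|\mathbb B|<2^{C+1}$ and $\sum_{M\in\mathbb B}2^{-|M|}=C+1$. For $\mu=(M_1,\dots,M_t)\in\mathbb B^t$ we write $\mu_s=(M_1,\dots,M_s)$, and $\mu M$ for $\mu$ with $M$ appended.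

\emph{Histories.} For $x\in X$ and $\mu\in\mathbb B^t$, $1\le t\le k$, let $\rho(x;\mu)\in\mathbb B$ be the $t$-th reply of $P_X$ if $\mu$ is the sequence of the first $t$ messages of $P_Y$ in some run with input $x$, and the empty string otherwise. By (P1) and induction on $t$, the reply does not depend on the run. A \emph{history} of length $t$ is a sequence $h=(M_1,v_1,\dots,M_t,v_t)$ in $\mathbb B$, and $\|h\|=\sum_s(|M_s|+|v_s|)$ is its number of bits. Put
\[
X_h=\{x\in X:\rho(x;\mu_s)=v_s\text{ for }s\le t\},\qquad\pi(h)=|X_h|/|X| .
\]
The empty history has $\pi=1$. For fixed $h$ and $M$, the sets $X_{hMv}$, $v\in\mathbb B$, partition $X_h$. There are at most $2^{2k(C+1)}=2^{O(p)}$ histories of length at most $k-1$.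

\emph{Waste.} Suppose that $A$ has about $2^{rp}$ elements and is spread like a random sample of $X$, so that about $2^{rp}\pi(h)$ of them lie in $X_h$. If a run on $A$ begins with $h$ and then $M$, all these elements produce the same messages, and (P3) gives roughly $C\ge rp+w(h,M)$, where
\[
w(h,M)=\|h\|+|M|-\log\frac1{\pi(h)}
\]
is the \emph{waste}: bits sent minus information revealed about a uniform $x$. We shall add traps to such a bulk so that a run reaches waste about $(r-k-2)p$.

We use the following standard facts. The entropy $H(Z)=-\sum_z\Pr[Z=z]\log\Pr[Z=z]$ is at most the logarithm of the number of values, with equality for the uniform law. It is subadditive, $H(Z_1,\dots,Z_n)\le\sum_iH(Z_i)$, and satisfies the chain rule $H(Z_1,\dots,Z_n)=\sum_iH(Z_i\mid Z_1,\dots,Z_{i-1})$. The total variation distance of two laws is $\max_D|P(D)-Q(D)|$. Pinsker's inequality implies that the law of a variable $Z$ with values in an $n$-element set is within distance $\sqrt{\log n-H(Z)}$ of uniform. Hoeffding's inequality says that for independent $Z_i\in[0,w_i]$ the sum falls below its mean by $s$ or more with probability at most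 $\exp(-2s^2/\sum_iw_i^2)$. The Chernoff bound says that a sum $N$ of independent indicators has $\Pr[N\le\frac12\mathbb E N]\le\exp(-\frac18\mathbb EN)$.

\subsection{Prices}

To pack the territories of the sequences $\mu M$ inside the territory of $\mu$ we need a price $e$ for each message $M$, with $\sum_M2^{-e}\le1$. To conclude we need the prices along a run to add up to at most the waste. The price $|M|$ does not work, because the contribution $|v_s|-\log(\pi(h_{s-1})/\pi(h_s))$ of a reply to the waste can be negative: a short reply may be rare. The remedy is that the factor $2^{-|v|}\pi(h)/\pi(hMv)$ has mean at most $C+1$ over $x\in X_h$. We sum these factors over all message sequences at once, with weights $2^{-|M|}$, discard the $x$ for which the total is large, and normalize. Put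
\[
b=(C+1)(C+2)+1\le(C+2)^2,\qquad E=6k(C+1).
\]

\begin{lemma}\label{lem:prices}
There are a set $X^*\subseteq X$ of density at least $\frac12$ and integers $e(x;\mu)\in\{1,\dots,E\}$, defined for $x\in X^*$ and $\mu\in\mathbb B^t$ with $1\le t\le k$, such that:
\begin{itemize}
\item[(a)] $\sum_{M\in\mathbb B}2^{-e(x;\mu M)}\le1$ for all $x\in X^*$ and $\mu\in\mathbb B^t$ with $0\le t<k$;
\item[(b)] if $h=(M_1,v_1,\dots,M_t,v_t)$ with $t<k$, $x\in X^*\cap X_h$, $M_{t+1}\in\mathbb B$ and $\mu=(M_1,\dots,M_{t+1})$, then $\sum_{s\le t+1}e(x;\mu_s)\le w(h,M_{t+1})+\log(2b^k)+k$.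
\end{itemize}
\end{lemma}

\begin{proof}
For $x\in X$ and $\mu\in\mathbb B^t$, $t\ge1$, let $v_s=\rho(x;\mu_s)$ and $h_s=(M_1,v_1,\dots,M_s,v_s)$. Then $x\in X_{h_s}$, so $\pi(h_s)>0$, and we put
\[
\alpha(x;\mu)=1+2^{-|v_t|}\,\frac{\pi(h_{t-1})}{\pi(h_t)} .
\]
Let $\Phi(x;\mu)=1$ for $\mu\in\mathbb B^k$, and for $\mu\in\mathbb B^t$ with $t<k$ let
\[
\Phi(x;\mu)=1+\sum_{M\in\mathbb B}2^{-|M|}\alpha(x;\mu M)\,\Phi(x;\mu M),\qquad
\omega(x;\mu M)=\frac{2^{-|M|}\alpha(x;\mu M)\,\Phi(x;\mu M)}{\Phi(x;\mu)} .
\]
Then $\alpha\ge1$, $\Phi\ge1$, and $\sum_M\omega(x;\mu M)=1-1/\Phi(x;\mu)<1$. The factors $\Phi$ telescope: for $\mu\in\mathbb B^t$,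
\begin{equation}\label{eq:telescope}
\prod_{s\le t}\omega(x;\mu_s)=\frac{\Phi(x;\mu)}{\Phi(x;\emptyset)}\prod_{s\le t}2^{-|M_s|}\alpha(x;\mu_s).
\end{equation}

We claim that $\mathbb E[\Phi(x;\mu)\mid x\in X_h]\le b^{k-t}$ for every history $h$ of length $t$ with message sequence $\mu$ and $\pi(h)>0$, where $x$ is uniform. This holds for $t=k$. For $t<k$ put $\pi_M(v)=\pi(hMv)/\pi(h)$. On $X_{hMv}$ we have $\alpha(x;\mu M)=1+2^{-|v|}/\pi_M(v)$, so by backward induction the expectation is at most
\[
1+\sum_M2^{-|M|}\sum_{v:\,\pi_M(v)>0}\bigl(\pi_M(v)+2^{-|v|}\bigr)b^{k-t-1}\le1+(C+1)(C+2)\,b^{k-t-1}\le b^{k-t}.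
\]
By Markov's inequality, $X^*=\{x:\Phi(x;\emptyset)\le2b^k\}$ has density at least $\frac12$.

For $x\in X^*$ put $e(x;\mu)=\lceil\log(1/\omega(x;\mu))\rceil$. Since $\omega<1$ we have $e\ge1$, and since $2^{-e}\le\omega$ we get (a). The recursion gives $\Phi(x;\mu)\ge2^{-C}\Phi(x;\mu M)$, so $\Phi(x;\mu)\le2^{tC}\cdot2b^k$ for $\mu\in\mathbb B^t$. Hence $\omega(x;\mu M)\ge2^{-C}/\Phi(x;\mu)\ge2^{-kC}/(2b^k)$ for $t<k$, and $e\le kC+2+2k\log(C+2)\le E$ because $\log(C+2)\le C+1$.

For (b), apply \eqref{eq:telescope} with $t+1$ in place of $t$. Use $\Phi(x;\mu)\ge1$, $\Phi(x;\emptyset)\le2b^k$, $\alpha(x;\mu_{t+1})\ge1$, and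
\[
\prod_{s\le t}\alpha(x;\mu_s)\ge\prod_{s\le t}2^{-|v_s|}\frac{\pi(h_{s-1})}{\pi(h_s)}=\frac{2^{-\sum_{s\le t}|v_s|}}{\pi(h)} .
\]
This gives $\prod_{s\le t+1}\omega(x;\mu_s)\ge2^{-w(h,M_{t+1})}/(2b^k)$. Take logarithms and use $e\le\log(1/\omega)+1$ for each of the $t+1\le k$ terms.
\end{proof}

The summands $1$ in $\alpha$ and $\Phi$ allow the sum in (b) to stop after any message of $P_Y$, before the reply to it. We need this because we do not know in advance at which message a run escapes the traps.

\subsection{Rules that spread a dense set evenly}

A territory for $\mu M$ must be a word whose cylinder meets the current dense set $W$ in a fair share, and many such words must be available at every depth. Lemma~\ref{lem:dense} gave half of the letters at one level. Now the words to be found are those on which a particular price, of probability only $1/E$, is common, so the labels have to be uniform to precision well below $1/E$. Put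
\[
\Delta_t=1+t(C+3+\log E),\qquad\Delta=\Delta_k,\qquad\eta=\sqrt{r\Delta2^{-q}} .
\]
Since $E,\Delta=O(p)$, we have $64E^2r\Delta=O(p^3)$, while $2^q\ge p^4$. Hence $\eta\le1/(8E)$ for large $p$. This is the only place where the size of $q$ is used in the lower bound.

\begin{lemma}\label{lem:spread}
Let $\sigma'$ be a rule, $G\in\Sigma^D$ with $D\le r-1$, and $W\subseteq X^G_{\sigma'}$ with $|W|\ge2^{-\Delta}|X^G_{\sigma'}|$. There is a rule $\sigma$, equal to $\sigma'$ on all words that do not extend $G$, such that for uniform $x\in W$ and every $d\le r-D$ the law of $\lambda^\sigma_{D+d}(x)$ is within total variation distance $\eta$ of the uniform law on $G\Sigma^d$.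
\end{lemma}

\begin{proof}
We choose $\sigma(G')$ for $G'\succeq G$ in order of length. By (Cyl), the cylinder $X^{G'}=X^{G'}_\sigma$ is already determined when $G'$ is reached, and $X^G_\sigma=X^G_{\sigma'}$. If $W\cap X^{G'}=\emptyset$, choose arbitrarily. Otherwise let $\delta(G')=\log(|X^{G'}|/|W\cap X^{G'}|)$ and let $x$ be uniform in $W\cap X^{G'}$. Write $x$ as $(o,z)$ with $o\in O$ and $z=((\gamma_j,u_j))_{j\in J}\in X_n$, where $n=r-|G'|\ge1$. Then $\log|X^{G'}|=\log|O|+\sum_j(p+\log|X_{n-1}|)$, and subadditivity gives
\[
\log|X^{G'}|-\delta(G')=H(x)\le\log|O|+\sum_j\bigl(H(\gamma_j)+\log|X_{n-1}|\bigr).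
\]
So $\sum_j(p-H(\gamma_j))\le\delta(G')$, and we choose $\sigma(G')=j$ with $p-H(\gamma_j)\le2^{-q}\delta(G')$.

Now let $x$ be uniform in $W$, with label $g_1\dots g_r$ and prefixes $\lambda_n=\lambda^\sigma_n(x)$. For $G'\in G\Sigma^i$ of positive probability, $|W\cap X^{G'}|=|W|\Pr[\lambda_{D+i}=G']$ and $|X^{G'}|=2^{-ip}|X^G|$, so $\delta(G')=\delta(G)-ip-\log\Pr[\lambda_{D+i}=G']$. Averaging, $\mathbb E[\delta(\lambda_{D+i})]=\delta(G)-ip+H(\lambda_{D+i})\le\delta(G)\le\Delta$. Given $\lambda_{D+i}=G'$, the point $x$ is uniform in $W\cap X^{G'}$ and $g_{D+i+1}=\gamma_{\sigma(G')}$. Hence $p-H(g_{D+i+1}\mid\lambda_{D+i})\le2^{-q}\Delta$. By the chain rule,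
\[
dp-H(\lambda_{D+d})=\sum_{i<d}\bigl(p-H(g_{D+i+1}\mid\lambda_{D+i})\bigr)\le r2^{-q}\Delta=\eta^2,
\]
and Pinsker's inequality finishes the proof.
\end{proof}

\subsection{Nested territories}

A price of $e$ bits is converted into a depth of about $e/p$ letters. Put $c=\lceil\log(8E^2)\rceil=O(\log p)$ and
\[
d(e)=\Bigl\lceil\frac{e+c}p\Bigr\rceil\ge1,\qquad\text{so that}\qquad2^{-d(e)p}\le\frac{2^{-e}}{8E^2}.
\]
We define recursively a set of \emph{live} sequences $\mu\in\mathbb B^t$, $0\le t\le k$, closed under taking prefixes: the sequences cheap enough to receive a territory. A live $\mu$ of length $t$ carries a word $G(\mu)$, a rule $\sigma_\mu$, a history $h(\mu)$ with message sequence $\mu$, a set $W(\mu)$ and, if $t<k$, integers $e^*(\mu M)$ for all $M\in\mathbb B$, with these properties.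
\begin{itemize}
\item[(L1)] $|G(\mu)|=\sum_{s\le t}d(e^*(\mu_s))\le r-2$.
\item[(L2)] $W(\mu)\subseteq X^*\cap X_{h(\mu)}\cap X^{G(\mu)}_{\sigma_\mu}$ has density at least $2^{-\Delta_t}$ in $X^{G(\mu)}_{\sigma_\mu}$, and $h(\mu)$ extends $h(\mu_{t-1})$ if $t\ge1$.
\item[(L3)] $e(x;\mu_s)=e^*(\mu_s)$ for all $x\in W(\mu)$ and $1\le s\le t$.
\item[(L4)] $\sigma_\mu$ satisfies the conclusion of Lemma~\ref{lem:spread} for $G(\mu)$ and $W(\mu)$, and for $t\ge1$ it equals $\sigma_{\mu_{t-1}}$ on all words that do not extend $G(\mu)$.
\item[(L5)] The words $G(\mu M)$, over live $\mu M$, are proper extensions of $G(\mu)$, none is a prefix of another, and $\sum2^{-(|G(\mu M)|-|G(\mu)|)p}\le\frac1{8E}$.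
\end{itemize}

The empty sequence is live, with $G(\emptyset)=\emptyset$, the empty history, $W(\emptyset)=X^*$ of density at least $\frac12=2^{-\Delta_0}$, and $\sigma_\emptyset$ from Lemma~\ref{lem:spread}.

Let $\mu$ be live of length $t<k$. Write $G,W$ for its data and $D=|G|$, take labels and cylinders with respect to $\sigma_\mu$, and let $\Pr_W$ refer to uniform $x\in W$. The price depends on $x$, and we need one that does not. For $M\in\mathbb B$ let $e^*(\mu M)$ be a most likely value of $e(x;\mu M)$ under $\Pr_W$. It has probability at least $1/E$, so $2^{-e^*(\mu M)}\le E\cdot\mathbb E_W[2^{-e(x;\mu M)}]$. Lemma~\ref{lem:prices}(a) gives $\sum_M2^{-e^*(\mu M)}\le E$, and with $d_M=d(e^*(\mu M))$,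
\begin{equation}\label{eq:packing}
\sum_{M\in\mathbb B}2^{-d_Mp}\le\frac1{8E}.
\end{equation}
Declare $\mu M$ live if and only if $D+d_M\le r-2$.

For live $\mu M$ and $d=d_M$, let $R_M$ be the set of words $G'\in G\Sigma^d$ such that
\[
\text{(i)}\ \Pr\nolimits_W[x\in X^{G'}]\ge\tfrac12\,2^{-dp},\qquad\text{(ii)}\ \Pr\nolimits_W[e(x;\mu M)=e^*(\mu M)\mid x\in X^{G'}]\ge\tfrac1{2E}.
\]
Let $P$ be the law of $\lambda_{D+d}(x)$ under $\Pr_W$ and $U$ the uniform law on $G\Sigma^d$; they are within distance $\eta$ by (L4). The words of positive $P$-mass that violate (ii) contribute less than $\frac1{2E}$ to the probability of the event $e(x;\mu M)=e^*(\mu M)$, which is at least $\frac1E$. So the words satisfying (ii) have $P$-mass at least $\frac1{2E}$. The set $Z$ of words violating (i) has $P(Z)\le\frac12U(Z)$, so $\frac12U(Z)\le U(Z)-P(Z)\le\eta$ and $P(Z)\le\eta$. Hence $P(R_M)\ge\frac1{2E}-\eta$ and $U(R_M)\ge\frac1{2E}-2\eta\ge\frac1{4E}$.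

Process the live $\mu M$ in order of nondecreasing $d_M$. A word chosen earlier, for $M'$, is extended by a fraction $2^{-d_{M'}p}$ of $G\Sigma^{d_M}$. By \eqref{eq:packing} these fractions sum to at most $\frac1{8E}<\frac1{4E}$, so we can choose $G(\mu M)\in R_M$ extending no earlier word. It is not a proper prefix of an earlier word either, because earlier words are no longer. This gives (L5) and (L1).

Among the $x\in W\cap X^{G(\mu M)}$ with $e(x;\mu M)=e^*(\mu M)$, let $v$ be a most common value of $\rho(x;\mu M)$. Let $W(\mu M)$ be the set of those $x$ with this value, and $h(\mu M)=h(\mu)Mv$. By (i), $W\cap X^{G(\mu M)}$ has density at least $\frac122^{-\Delta_t}$ in $X^{G(\mu M)}$. By (ii) and $|\mathbb B|<2^{C+1}$, the density of $W(\mu M)$ is at least $2^{-\Delta_t}\cdot\frac12\cdot\frac1{2E}\cdot2^{-(C+1)}=2^{-\Delta_{t+1}}$. Finally let $\sigma_{\mu M}$ be given by Lemma~\ref{lem:spread} with $\sigma'=\sigma_\mu$; by (Cyl) the cylinder of $G(\mu M)$ does not change. This gives (L2)--(L4) and completes the recursion.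

\emph{One rule for all territories.} If two live sequences $\mu,\nu$ are not prefixes of one another, they have prefixes $\xi M$ and $\xi M'$ with $M\ne M'$. By (L5) neither of $G(\xi M)$, $G(\xi M')$ is a prefix of the other, and the same then holds for their extensions $G(\mu)$ and $G(\nu)$. So for any word $G'$ the live $\mu$ with $G(\mu)\preceq G'$ form a chain, and we let $\mu(G')$ be the longest. Define $\sigma(G')=\sigma_{\mu(G')}(G')$. For a live $\mu$ call a word \emph{$\mu$-stable} if it is a proper prefix of $G(\mu)$, or if it extends $G(\mu)$ and extends no $G(\mu M)$ with $\mu M$ live. Then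
\begin{equation}\label{eq:stable}
\sigma(G')=\sigma_\mu(G')\quad\text{for every $\mu$-stable word }G'.
\end{equation}
In the second case $\mu(G')=\mu$. In the first case $\mu(G')=\mu_s$ is a proper prefix of $\mu$, the word $G'$ extends none of $G(\mu_{s+1}),\dots,G(\mu)$, and (L4) gives $\sigma_{\mu_s}(G')=\dots=\sigma_\mu(G')$. From now on labels and cylinders refer to $\sigma$, and we drop it from the notation.

\subsection{Traps and bulk}

A trap for $\mu$ is a pair of elements of $W(\mu)$ that differ only in the last letter of the label. It must be placed in the territory of $\mu$ but outside the territories of the extensions of $\mu$. For live $\mu$ let $F(\mu)$ be the set of words $\lambda\in\Sigma^{r-1}$ such that $\lambda$ extends $G(\mu)$, $\lambda$ extends no $G(\mu M)$ with $\mu M$ live, and $W(\mu)\cap X^\lambda$ contains two elements whose labels have different $r$-th letters.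

\begin{lemma}\label{lem:free}
The sets $F(\mu)$ are pairwise disjoint and $|F(\mu)|\ge2^{p-1}$. In particular there are at most $2^{(r-1)p}$ live sequences.
\end{lemma}

\begin{proof}
If $\lambda\in F(\mu)$ then $\mu=\mu(\lambda)$, which gives disjointness. Let $D=|G(\mu)|$ and consider the words of $G(\mu)\Sigma^{r-1-D}$. By (L5) a fraction at most $\frac18$ of them extend some $G(\mu M)$. For any other word $\lambda$, all prefixes of $\lambda$, including $\lambda$, are $\mu$-stable, so by \eqref{eq:stable} the third condition may be tested with the rule $\sigma_\mu$. If it fails, at least $2^p-1$ of the words $\lambda g$, $g\in\Sigma$, are labels of no element of $W(\mu)$ under $\sigma_\mu$. By (L4) with $d=r-D$, such words form a fraction at most $\eta$ of $G(\mu)\Sigma^{r-D}$. So the third condition fails for a fraction at most $\eta/(1-2^{-p})\le2\eta\le\frac14$. Hence $|F(\mu)|\ge\frac122^{(r-1-D)p}\ge2^{p-1}$, by $D\le r-2$.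
\end{proof}

The words used for traps are lost to the bulk, and an unlucky choice could remove all of some $X_h$. We therefore reserve a random set of words. A random set meets every $F(\mu)$, because these sets are large, and it leaves most of every $X_h$ that is not concentrated on a few words. Put $\theta=p^32^{-(r-1)p}$ and call a history \emph{heavy} if it has length at most $k-1$ and $\pi(h)\ge\theta$.

\begin{lemma}\label{lem:input}
For large $p$ there is a separable set $A\subseteq X$ such that $|A\cap W(\mu)|\ge2$ for every live $\mu$ and $|A\cap X_h|\ge\frac142^{rp}\pi(h)$ for every heavy $h$.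
\end{lemma}

\begin{proof}
Let $\Lambda\subseteq\Sigma^{r-1}$ contain each word independently with probability $\frac14$. By Lemma~\ref{lem:free}, the probability that $\Lambda$ misses some $F(\mu)$ is at most $2^{(r-1)p}(3/4)^{2^{p-1}}$, which tends to $0$. For a heavy $h$ let $w_\lambda=|X_h\cap X^\lambda|/|X|\le2^{-(r-1)p}$, so $\sum_\lambda w_\lambda=\pi(h)$ and $\sum_\lambda w_\lambda^2\le2^{-(r-1)p}\pi(h)$. The sum $\sum_{\lambda\notin\Lambda}w_\lambda$ has mean $\frac34\pi(h)$. By Hoeffding's inequality it is below $\frac12\pi(h)$ with probability at most
\[
\exp\Bigl(-\frac{2(\pi(h)/4)^2}{2^{-(r-1)p}\pi(h)}\Bigr)=\exp\Bigl(-\frac{\pi(h)2^{(r-1)p}}8\Bigr)\le e^{-p^3/8}.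
\]
There are $2^{O(p)}$ histories. So we can fix $\Lambda$ that meets every $F(\mu)$ and has $\sum_{\lambda\notin\Lambda}w_\lambda\ge\frac12\pi(h)$ for every heavy $h$.

\emph{Bulk.} For each $g\in\Sigma^r$ whose prefix of length $r-1$ is not in $\Lambda$, choose $x_*(g)\in X^g$ uniformly and independently. For heavy $h$ let $N_h$ be the number of chosen elements in $X_h$. Since $|X^g|=2^{-rp}|X|$,
\[
\mathbb EN_h=\sum_g\frac{|X_h\cap X^g|}{|X^g|}=2^{rp}\sum_{\lambda\notin\Lambda}w_\lambda\ge\tfrac122^{rp}\pi(h)\ge\tfrac12p^32^p .
\]
By the Chernoff bound, $N_h<\frac142^{rp}\pi(h)$ has probability at most $\exp(-p^32^p/16)$. A union bound over the $2^{O(p)}$ histories lets us fix a choice with $N_h\ge\frac142^{rp}\pi(h)$ for all heavy $h$.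

\emph{Traps.} For each live $\mu$ choose $\lambda(\mu)\in\Lambda\cap F(\mu)$ and two elements of $W(\mu)\cap X^{\lambda(\mu)}$ with different $r$-th letters. Let $A$ consist of these elements and the $x_*(g)$. The labels $g$ of the bulk are distinct and have their prefix outside $\Lambda$. The words $\lambda(\mu)\in\Lambda$ are distinct because the $F(\mu)$ are disjoint, and the two elements of a trap differ in the last letter. So $\sigma$ separates $A$.
\end{proof}

\subsection{Running the protocol}

\begin{proof}[Proof of Theorem~\ref{thm:second}]
Give $P_Y$ the input $A$ of Lemma~\ref{lem:input}. Call a history $h=(M_1,v_1,\dots,M_t,v_t)$ \emph{realized} if the run on $(x_0,A)$ begins with $h$ for some $x_0\in A$. If $h$ is realized, then the run on $(x,A)$ begins with $h$ for every $x\in A\cap X_h$. Indeed, suppose that this run begins with the first $s-1$ exchanges of $h$. By (P1) the next message depends only on $A$ and these exchanges, so it is $M_s$, and the reply is $\rho(x;(M_1,\dots,M_s))=v_s$ because $x\in X_h$.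

The sequence $\emptyset$ is live and its history is realized. Let $\mu$ be a longest live sequence whose history $h=h(\mu)$ is realized, and let $t$ be its length. If $t=k$, two distinct elements of $A\cap W(\mu)\subseteq A\cap X_h$ have the same transcript, contrary to (P2). So $t<k$. Let $M\in\mathbb B$ be the message that $P_Y$ sends after $h$ on input $A$, and $\nu=\mu M$. If $\nu$ were live, an element $x\in A\cap W(\nu)$ would lie in $X_{h(\nu)}\subseteq X_h$, and its run would begin with $h$, $M$ and the reply $\rho(x;\nu)$, that is, with $h(\nu)$. This contradicts the choice of $\mu$. So $\nu$ is not live, which by (L1) means $\sum_{s\le t+1}d(e^*(\nu_s))>r-2$. Since $d(e)\le(e+c)/p+1$ and $t+1\le k$,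
\[
\sum_{s\le t+1}e^*(\nu_s)\ge(r-2-k)p-kc .
\]
Choose $x\in W(\mu)$ with $e(x;\nu)=e^*(\nu)$; it exists because $e^*(\nu)$ is a most likely value on $W(\mu)$. By (L3), $e(x;\nu_s)=e^*(\nu_s)$ for all $s\le t+1$, and $x\in X^*\cap X_h$ by (L2). Lemma~\ref{lem:prices}(b), with $c,\log b=O(\log p)$, gives
\[
w(h,M)\ge(r-2-k)p-O(\log p).
\]
Let $\ell=\|h\|+|M|=w(h,M)+\log(1/\pi(h))$, the number of bits sent up to and including $M$ in an actual run.

If $\pi(h)<\theta$, then $\log(1/\pi(h))>(r-1)p-3\log p$, and $C\ge\ell\ge(r-2-k)p+(r-1)p-O(\log p)$. If $\pi(h)\ge\theta$, then $h$ is heavy, and the runs of all elements of $A\cap X_h$ begin with $h$ and $M$. By (P3) and Lemma~\ref{lem:input},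
\[
C\ge\ell+rp-\log\frac1{\pi(h)}-2=w(h,M)+rp-2\ge(r-2-k)p+rp-O(\log p).
\]
In both cases $C\ge(2r-k-3)p-O(\log p)$.

The bounds on $\hat C_\infty$ are Lemma~\ref{lem:upper}. Given $k$ and $\varepsilon$, choose $r\ge k+3$ with $(k+3)/r<\varepsilon$. By Lemma~\ref{lem:slots}, $\hat C_k/\hat C_\infty\ge(2r-k-3)/r-o(1)$ as $p\to\infty$, and this exceeds $2-\varepsilon$ for large $p$.
\end{proof}

The deficit $(k+3)p$ against $2rp$ has three sources: up to $p$ per exchange from rounding a price up to a whole number of letters, $2p$ from stopping the territories at depth $r-2$, and $p$ from the histories that are too rare for the bulk to see.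

\section{Four messages by hashing}\label{sec:hash}

Let $N=|X|\ge a\ge2$ and write $[n]=\{1,\dots,n\}$. The idea is to hash $X$ into $a$ values, so that the hash value costs $P_X$ only $\log a$ bits. A random map into $[a]$ need not be injective on $a(y)$, but with good probability its fibers contain $O(\log a)$ candidates, and a second, cheap exchange separates these. The map must suit the set $a(y)$, which only $P_Y$ knows. A list of about $a\log N$ maps contains a suitable one for each of the at most $N^a$ sets, and naming it costs $\log a+\log\log N$ bits. This is the source of the second $\log a$. To avoid paying $\log\log N$ again in the second exchange, the first message also names a map $\chi$ that shrinks the universe from $N$ to $a^3$ points.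

\begin{proof}[Proof of Theorem~\ref{thm:hash}]
Let $m=\lceil2\log a\rceil+2$, so $2^m\ge4a^2$. Call a pair of maps $\varphi:X\to[a]$, $\chi:X\to[a^3]$ \emph{good} for a set $B\subseteq X$ if $\chi$ is injective on $B$ and every fiber of $\varphi$ contains at most $m$ elements of $B$. Let $|B|\le a$ and choose $\varphi,\chi$ uniformly and independently. The map $\chi$ fails to be injective on $B$ with probability at most $\binom a2a^{-3}<\frac1{2a}\le\frac14$. Some fiber of $\varphi$ contains $m+1$ elements of $B$ with probability at most
\[
a\binom a{m+1}a^{-(m+1)}\le\frac a{(m+1)!}\le\frac a{2^m}\le\frac1{4a}\le\frac18 .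
\]
So the pair fails to be good with probability less than $\frac12$. A nonempty set of at most $a$ points is the set of entries of an $a$-tuple, so there are at most $N^a$ such sets. For $K=\lceil a\log N\rceil$ independent pairs, the probability that some such set has no good pair is less than $N^a2^{-K}\le1$. Fix a list of $K$ pairs that contains a good pair for every nonempty $a(y)$.

A uniformly random map $\psi:[a^3]\to[m^2]$ fails to be injective on a given set of at most $m$ points with probability at most $\binom m2m^{-2}<\frac12$. There are at most $a^{3m}$ nonempty sets of this size. For $K'=\lceil3m\log a\rceil$ independent maps, some set has no injective map with probability less than $a^{3m}2^{-K'}\le1$. Fix a list of $K'$ maps that contains an injective one for each such set.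

The protocol has four messages of fixed lengths.
\begin{enumerate}
\item $P_Y$ sends the index of a pair $(\varphi,\chi)$ good for $a(y)$, in $\lceil\log K\rceil$ bits. Since $K\le2a\log N$, this is at most $\log a+\log\log N+2$.
\item $P_X$ sends $\varphi(x)$, in $\lceil\log a\rceil$ bits. At most $m$ candidates remain, and they have distinct $\chi$-values.
\item $P_Y$ sends the index of a map $\psi$ injective on these values, in $\lceil\log K'\rceil$ bits.
\item $P_X$ sends $\psi(\chi(x))$, in $\lceil2\log m\rceil$ bits. This value determines $\chi(x)$ among the candidates' values, and hence $x$.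
\end{enumerate}
Since $\log a\ge1$, we have $m=O(\log a)$ and $K'=O((\log a)^2)$, so the last two messages have $O(1+\log(1+\log a))$ bits. This gives the first bound, and the second follows from $\log a\le\hat C_\infty$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source} \emph{Communication over channels with symbol synchronization errors}, \texttt{https://open.library.ubc.ca/media/download/pdf/24/1.0066430/1}.
\end{thebibliography}
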